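# The heat kernel of $\mathrm{SO}(n)$ at the identity, uniformly in $n$

## 1. The theta series of $\mathrm{SO}(3)$

On $\mathfrak{so}(3)$ take the inner product $g(X,Y)=-\operatorname{Tr}(\operatorname{ad}X\operatorname{ad}Y)$, where $\operatorname{ad}X(Z)=[X,Z]$. If $L_1,L_2,L_3$ is the usual basis with $[L_1,L_2]=L_3$ and cyclic permutations, then $g(L_i,L_j)=2\delta_{ij}$. So the Laplacian of the bi-invariant metric is $\Delta=\frac12(L_1^2+L_2^2+L_3^2)$. The irreducible representations are $V_l$, $l=0,1,2,\dots$, with $\dim V_l=2l+1$. The operator $-\Delta$ acts on the matrix coefficients of $V_l$ as $l(l+1)/2$. The heat kernel, that is, the density of $e^{t\Delta}$ with respect to normalized Haar measure, therefore has the following value at the identity: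
$$f_t(e)=\sum_{l\ge0}(2l+1)^2e^{-tl(l+1)/2}=1+9e^{-t}+25e^{-3t}+\cdots .\tag{1.1}$$

The size of this function for large $t$ can be read off: $f_t(e)-1\sim 9e^{-t}$. For small $t$ we use Poisson summation. Put $x=l+\frac12$, so $(2l+1)^2=4x^2$ and $l(l+1)=x^2-\frac14$. The summand is even in $x$, hence
$$f_t(e)=2e^{t/8}\sum_{x\in\mathbb Z+1/2}x^2e^{-tx^2/2}.$$
With $s=t/2$ we have $\int x^2e^{-sx^2-2\pi ijx}dx=\sqrt{\pi/s}\,\big(\tfrac1{2s}-\tfrac{\pi^2j^2}{s^2}\big)e^{-\pi^2j^2/s}$. The shift by $\frac12$ gives the phase $(-1)^j$. So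
$$f_t(e)=\sqrt{8\pi}\;t^{-3/2}e^{t/8}\Big[1+2\sum_{j\ge1}(-1)^j\Big(1-\frac{4\pi^2j^2}t\Big)e^{-2\pi^2j^2/t}\Big].\tag{1.2}$$
The bracket tends to $1$ as $t\to0$.

**Proposition 1.1.** For every $c\in(0,\infty)$ there are $0<a\le b<\infty$ such that on $\mathrm{SO}(3)$, for all $t>0$,
$$\Big(1+a\,e^{-t}\big(1+\tfrac{e^{-ct}}{\sqrt t}\big)\Big)^3\le f_t(e)\le\Big(1+b\,e^{-t}\big(1+\tfrac{e^{-ct}}{\sqrt t}\big)\Big)^3 .$$

**Proof.** Let $F(t)=\big(f_t(e)^{1/3}-1\big)\big/\big(e^{-t}(1+e^{-ct}/\sqrt t)\big)$. It is continuous, and positive because $f_t(e)>1$. As $t\to\infty$, (1.1) gives $f_t(e)^{1/3}-1\sim3e^{-t}$, so $F(t)\to3$. As $t\to0$, (1.2) gives $f_t(e)^{1/3}\sim(8\pi)^{1/6}t^{-1/2}$, so $F(t)\to(8\pi)^{1/6}$. A positive continuous function on $(0,\infty)$ with positive finite limits at both ends lies between two positive constants. $\square$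

The same argument works on $\mathrm{SO}(n)$ for each fixed $n$: one needs only the leading term at $t\to\infty$ and the leading term at $t\to 0$. What it does not control is how $a$ and $b$ depend on $n$. Can they be chosen once and for all?

## 2. The uniform statement

Let $n\ge3$ and $N=\dim\mathrm{SO}(n)=n(n-1)/2$. Equip $\mathrm{SO}(n)$ with the bi-invariant metric $g$ given on $\mathfrak{so}(n)$ by minus the Killing form, $g(X,Y)=-\operatorname{Tr}(\operatorname{ad}X\operatorname{ad}Y)$, and let $\Delta$ be its Laplacian. Let $f_t$ be the density of $e^{t\Delta}$ with respect to normalized Haar measure. By the Peter–Weyl theorem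
$$f_t(e)=\sum_\sigma\dim(\sigma)^2e^{-t\lambda_\sigma},\tag{2.1}$$
where the sum is over classes of irreducible representations, and $\lambda_\sigma$ is the eigenvalue of $-\Delta$ on the matrix coefficients of $\sigma$. The spectral gap is $\lambda_1=\frac{n-1}{2(n-2)}$. It decreases from $1$ at $n=3$ towards $\frac12$, so $\frac12\le\lambda_1\le1$. The question, from "Analysis On Compact Lie Groups Of Large" (https://pi.math.cornell.edu/%7Elsc/papers/hulancoll.pdf), is whether the following holds.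

**Conjecture.** There are constants $c_i\in(0,\infty)$, $i=1,\dots,4$, such that for all $n$ and all $t>0$
$$\left(1+c_1e^{-\lambda_1 t}\left(1+\frac{e^{-c_2t}}{\sqrt t}\right)\right)^N\le f_t(e)\le\left(1+c_3e^{-\lambda_1 t}\left(1+\frac{e^{-c_4t}}{\sqrt t}\right)\right)^N.\tag{2.2}$$

It is true. Throughout,
$$M=M_n(t):=n^2e^{-\lambda_1t}=\tfrac{2n}{n-1}\,N\,e^{-\lambda_1t},\qquad 2\le\tfrac{2n}{n-1}\le3,\qquad m:=\lfloor n/2\rfloor.\tag{2.3}$$
Further, $\mathrm{vol}_n$ is the Riemannian volume of $(\mathrm{SO}(n),g)$, and $v_n:=\mathrm{vol}_n^{1/N}/\sqrt{4\pi}$.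

**Theorem 2.1.** For every $c_2,c_4\in(0,\infty)$ there is $c_3\in(0,\infty)$ such that (2.2) holds for all $n\ge3$ and $t>0$ with $c_1=\frac1{6\sqrt3}$ and these $c_2,c_3,c_4$.

**Theorem 2.2.** For every $\varepsilon\in(0,1)$ there is $T(\varepsilon)$ such that for all $n\ge3$ and $t\ge T(\varepsilon)$,
$$(1-\varepsilon)\,n^2e^{-\lambda_1t}\le\log f_t(e)\le(1+\varepsilon)\,n^2e^{-\lambda_1t}.$$

**Theorem 2.3.** For all $n\ge3$ and $0<t\le\pi^2/16$,
$$\Big|\log f_t(e)-\log\big(\mathrm{vol}_n\,(4\pi t)^{-N/2}e^{tN/24}\big)\Big|\le n^2e^{-(n-2)\pi^2/t}.$$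

**Corollary 2.4.** (i) $\sup_n\big|\frac{n-1}{2n}e^{\lambda_1t}(f_t(e)^{1/N}-1)-1\big|\to0$ as $t\to\infty$.
(ii) $\sup_n\big|\sqrt t\,(f_t(e)^{1/N}-1)-v_n\big|\to0$ as $t\to0$, where $v_3=(8\pi)^{1/6}$ and $v_n\to e^{3/4}$.
(iii) In the Conjecture, $c_2,c_4>0$ may be arbitrary, while necessarily $c_1\le\min(2,\inf_nv_n)$ and $c_3\ge\max(3,\sup_nv_n)$.

## 3. Volume, eigenvalues and hook lengths

**Volume.** The Killing form of $\mathfrak{so}(n)$ is $(n-2)\operatorname{Tr}(XY)$, so $g(X,X)=2(n-2)\sum_{i<j}x_{ij}^2$. For the metric $\sum_{i<j}x_{ij}^2$ the map $R\mapsto Re_1$ is a Riemannian submersion onto the unit sphere $S^{n-1}$, since $Xe_1=(0,x_{21},\dots,x_{n1})$. Its fibers are isometric to $\mathrm{SO}(n-1)$. Volumes multiply, and by induction from the circle $\mathrm{SO}(2)$,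
$$\mathrm{vol}_n=(2(n-2))^{N/2}\prod_{k=1}^{n-1}|S^k|,\qquad|S^k|=\frac{2\pi^{(k+1)/2}}{\Gamma(\frac{k+1}2)}.\tag{3.1}$$
For $n=3$ this is $2^{3/2}\cdot2\pi\cdot4\pi$, so $v_3^3=8\pi^2\,2^{3/2}/(4\pi)^{3/2}=\sqrt{8\pi}$, in agreement with (1.2).

We need a lower bound for $v_n$. First, $\Gamma(x)\le x^{x-1}$ for $x\ge1$: on $[1,2]$ we have $\Gamma\le1\le x^{x-1}$, and inductively $\Gamma(x+1)=x\Gamma(x)\le x^x\le(x+1)^x$. So for $1\le k\le n-1$, $\Gamma(\frac{k+1}2)\le(\frac{k+1}2)^{(k-1)/2}\le(\frac n2)^{k/2}$, and hence $|S^k|\ge(2\pi/n)^{k/2}$. Since $\sum_{k<n}k=N$, we get $\prod_k|S^k|\ge(2\pi/n)^{N/2}$ and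
$$v_n\ge\sqrt{(n-2)/n}\ge1/\sqrt3 .\tag{3.2}$$

**Irreducible representations.** They are indexed by highest weights, which are integer vectors $\mu_1\ge\dots\ge\mu_m\ge0$ for $n$ odd, and $\mu_1\ge\dots\ge\mu_{m-1}\ge|\mu_m|$ for $n$ even. A torus element with rotation speeds $\theta_i$ in the coordinate planes has $g$-norm squared $2(n-2)\sum\theta_i^2$, so the dual norm of a weight is $\sum\mu_i^2/(2(n-2))$. The half-sum of positive roots is $\rho$ with $\rho_i=\frac n2-i$. The eigenvalue of $-\Delta$ is $|\mu+\rho|^2-|\rho|^2$ in the dual norm: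
$$E(\mu)=\frac1{2(n-2)}\sum_i\big(\mu_i^2+(n-2i)\mu_i\big).$$
For $n$ even the coefficient of $\mu_m$ is $n-2m=0$, so $\mu_m\to-\mu_m$ leaves $E$ unchanged.

**Definition (contents and hooks).** View a partition $\mu$ as a diagram of boxes $b=(i,j)$, $1\le j\le\mu_i$, with $i$ the row. The content is $c(b)=j-i$. The hook length $h(b)$ counts $b$, the boxes to its right in its row and the boxes below it in its column. Put $H_\mu=\prod_bh(b)$, let $|\mu|$ be the number of boxes, and let $\mu'_j$ be the length of column $j$.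

The sum of contents in row $i$ is $\frac12(\mu_i^2+\mu_i)-i\mu_i$, and in a column of length $l$ and index $j$ it is $lj-\frac12l(l+1)$. For a partition with at most $m$ rows and $k=|\mu|$ boxes, substitution gives
$$E(\mu)=k\lambda_1+\frac1{n-2}\sum_{b\in\mu}c(b)=\frac1{2(n-2)}\sum_j\mu'_j\big(n-\mu'_j+2(j-1)\big).\tag{3.3}$$

Example. For $\mu=(2,1)$ the contents are $0,1,-1$ and the hooks are $3,1,1$. So $H_\mu=3$ and $E(\mu)=3\lambda_1$. For $n=5$ this is $3\cdot\frac46=2$, and directly $\frac16(4+3\cdot2+1+1)=2$.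

**Dimensions from above.** Let $s_\mu(1^n)=\prod_b\frac{n+c(b)}{h(b)}$. This is the dimension of the irreducible $\mathrm{GL}(n)$-module $S_\mu(\mathbb C^n)$ (hook content formula). Choose a basis of isotropic vectors $e_1,\dots,e_m,(e_0),e_m^*,\dots,e_1^*$ of $\mathbb C^n$, with $e_0$ present when $n$ is odd. In this basis a Borel subgroup of $\mathrm{SO}(n,\mathbb C)$ consists of upper triangular matrices. So the highest weight vector of $S_\mu(\mathbb C^n)$ is also a highest weight vector for $\mathrm{SO}(n)$. If $\mu$ has at most $m$ rows its weight is $\mu$, and it generates the irreducible module of highest weight $\mu$. Hence $d_\mu\le s_\mu(1^n)$, where $d_\mu$ is the dimension of that module. If $n$ is even and $\mu_m>0$, conjugation by an element of $\mathrm O(n)$ shows that $S_\mu(\mathbb C^n)$ also contains the module of highest weight $(\mu_1,\dots,-\mu_m)$. It is inequivalent and of the same dimension, so $2d_\mu\le s_\mu(1^n)$, and the two squares add up to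 $2d_\mu^2\le\frac12s_\mu(1^n)^2$. In all cases
$$f_t(e)\le S:=\sum_{\mu:\ \text{at most }m\text{ rows}}s_\mu(1^n)^2e^{-tE(\mu)}.\tag{3.4}$$
For $n=5$, $\mu=(2,1)$: $s_\mu(1^5)=5\cdot6\cdot4/3=40$. Weyl's formula with $\mu+\rho=(\frac72,\frac32)$ and $\rho=(\frac32,\frac12)$ gives $d_\mu=\frac{10}{2}\cdot\frac73\cdot3=35$.

Finally, $k!/H_\beta$ is the dimension of the irreducible module of the symmetric group $S_k$ indexed by $\beta$. So $\sum_{|\beta|=k}(k!/H_\beta)^2=k!$, and over all partitions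
$$\sum_\beta\frac{x^{|\beta|}}{H_\beta^2}=\sum_k\frac{x^k}{k!}=e^x\qquad(x\ge0).\tag{3.5}$$

## 4. Where the leading term and the spectral gap give out

For a fixed $\mu$ with $k$ boxes and large $n$ one expects $d_\mu\approx n^k/H_\mu$ and $E(\mu)\approx k\lambda_1$. The $\mu$-term of (2.1) is then about $M^k/H_\mu^2$, and by (3.5) the sum is about $e^M$. Since $M\approx2Ne^{-\lambda_1t}$, this is the behavior that (2.2) requires for large $t$. Three natural attempts to make it rigorous stop at definite points.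

*The leading terms.* The trivial and standard representations give $f_t(e)\ge1+M$. Fix $t$ and let $n\to\infty$. Then $\frac1N\log(1+M)\to0$, so $(1+M)^{1/N}-1\to0$, while the left side of (2.2) needs at least $c_1e^{-\lambda_1t}\ge c_1e^{-t}$. The two terms suffice only while $M$ is bounded, that is, for $t\ge2\log n/\lambda_1-O(1)$.

*The spectral gap.* From a fixed time $t_0$ one has $f_t(e)-1\le e^{-\lambda_1(t-t_0)}(f_{t_0}(e)-1)$. But $f_{t_0}(e)$ is at least exponential in $N$ (Section 5). So the logarithm of this bound stays of order $N$ until $t$ is itself of order $N$, whereas it must decay like $Ne^{-\lambda_1t}$.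

*A uniform weight per box.* By (3.3), the $\mu$-term of $S$ is
$$s_\mu(1^n)^2e^{-tE(\mu)}=H_\mu^{-2}\prod_{b\in\mu}M\,w(c(b)),\qquad w(c)=\Big(1+\frac cn\Big)^2e^{-tc/(n-2)}.\tag{4.1}$$
If $w\le C$ held for all contents that occur, (3.5) would give $S\le e^{CM}$ at once. For $c\ge0$ and $t\ge2$ indeed $w(c)\le e^{2c/n-tc/(n-2)}\le1$. But for $n$ even the lowest box of a column of length $m$ has content $-\frac{n-2}2$ and $w=\big(\frac{n+2}{2n}\big)^2e^{t/2}\ge\frac14e^{t/2}$. Since $\lambda_1-\frac12=\frac1{2(n-2)}$, we get $M\max w\ge\frac{n^2}4e^{-t/(2(n-2))}$, and the resulting bound does not decay until $t$ is of order $n$.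

The third attempt fails only because of long columns. A box at depth $l$ has weight about $e^{tl/n}$, harmless as long as $l\le\varepsilon n/t$. A column with $l$ boxes, on the other hand, carries a hook product of at least $l!$. Taken as a whole a column $(1^l)$ contributes $\binom nl^2e^{-tl(n-l)/(2(n-2))}$, which is tiny when $l>\varepsilon n/t$ and $t$ is large: the binomial is at most $(et/\varepsilon)^l$, against an exponential factor of at most $e^{-tl/4}$. So we cut the diagram at column length $\varepsilon n/t$, bound short columns box by box and long columns one column at a time. This is Section 6. The lower bound, in Section 5, needs a different device.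

## 5. The bound $f_t(e)\ge e^{M/4}$ from the trace

**Proposition 5.1.** For all $n\ge3$ and $t>0$, $f_t(e)\ge e^{M/4}$.

**Step 1. Duality.** This step turns the lower bound into an integral of a test function. The kernel $f_t$ is symmetric under $R\mapsto R^{-1}$, because an irreducible representation and its dual have the same eigenvalue. The semigroup property then gives $f_t(e)=\int f_{t/2}^2$. Let $\varphi(R)=e^{a\operatorname{tr}R}$ with $a>0$. By Cauchy–Schwarz, and then Jensen's inequality for the probability measure $f_{t/2}\,dR$,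
$$f_t(e)\int\varphi^2\ge\Big(\int f_{t/2}\,\varphi\Big)^2\ge\exp\Big(2a\int f_{t/2}(R)\operatorname{tr}R\,dR\Big)=e^{2a\sqrt M}.$$
The last equality holds because the trace is the character of the standard representation, which has eigenvalue $\lambda_1$. So the integral is $(e^{t\Delta/2}\operatorname{tr})(e)=ne^{-\lambda_1t/2}=\sqrt M$.

**Step 2. The exponential moment of the trace.** This step bounds $\int\varphi^2$ independently of $n$. On $\mathrm O(n)$, $\int(\operatorname{tr}R)^q\,dR$ is the dimension of the $\mathrm O(n)$-invariants in $(\mathbb C^n)^{\otimes q}$. By Weyl's first fundamental theorem these are spanned by tensors indexed by the perfect matchings of $\{1,\dots,q\}$. So the integral is at most $(q-1)!!$ for $q$ even, and $0$ for $q$ odd. As $(2k-1)!!/(2k)!=1/(2^kk!)$,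
$$\int_{\mathrm O(n)}e^{2a\operatorname{tr}R}\,dR\le\sum_k\frac{(2a)^{2k}}{2^kk!}=e^{2a^2}.$$
The integrand is positive and $\mathrm{SO}(n)$ has mass $\frac12$ in $\mathrm O(n)$, so $\int_{\mathrm{SO}(n)}\varphi^2\le2e^{2a^2}$.

**Step 3. Choice of $a$.** Steps 1 and 2 give $f_t(e)\ge\frac12e^{2a\sqrt M-2a^2}$. The best choice $a=\sqrt M/2$ yields $f_t(e)\ge\frac12e^{M/2}$. If $M\ge3$, then $M/4\ge0.75>\log2$, so $\frac12e^{M/2}\ge e^{M/4}$. If $M\le3$, use $f_t(e)\ge1+M$. The convex function $e^{M/4}$ equals $1+M$ at $M=0$ and is at most $1+M$ at $M=3$, since $e^{3/4}<4$; so $e^{M/4}\le1+M$ on $[0,3]$. $\square$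

## 6. The upper bound for $t\ge100$: cutting off long columns

**Proposition 6.1.** Let $\varepsilon\in(0,1]$, and let $T_\varepsilon\ge100$ be such that $t/8\ge2\log(et/\varepsilon)$ for all $t\ge T_\varepsilon$. For all $n\ge3$ and $t\ge T_\varepsilon$,
$$f_t(e)\le\exp\big(e^{3\varepsilon}M+4e^{-t/8}\big).$$

One may take $T_1=100$: at $t=100$ the two sides are $12.5$ and $2(1+\log100)<11.3$, and $\frac18-\frac2t>0$ for $t\ge100$.

**Step 1. The cut.** This step splits each diagram into a long part and a short part. Put $r=\lfloor\varepsilon n/t\rfloor$. Then $r\le n/100<m$. Given $\mu$ with at most $m$ rows, let $p$ be the number of columns longer than $r$. They are the first $p$ columns. Let $\alpha$ be these $p$ columns and $\beta$ the partition formed by the remaining ones, so $\beta$ has at most $r$ rows. The pair $(\alpha,\beta)$ determines $\mu$. For example, $\mu=(3,2,2,1)$ has columns $4,3,1$. With $r=2$ we get $p=2$, $\alpha$ has columns $4,3$, and $\beta=(1)$.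

**Step 2. Short columns, box by box.** This step shows that boxes in columns $>p$ have bounded weight. The hook of such a box uses only columns $>p$, so it is the same in $\mu$ and in $\beta$. Its content in $\mu$ is at least $1-r>-r$. If $c\ge0$, then $w(c)\le1$, as seen after (4.1). If $-r<c<0$, then $w(c)\le e^{tr/(n-2)}\le e^{\varepsilon n/(n-2)}\le e^{3\varepsilon}$. So these boxes contribute at most $(e^{3\varepsilon}M)^{|\beta|}/H_\beta^2$ to (4.1).

**Step 3. Long columns, column by column.** This step bounds the whole contribution of column $j\le p$, of length $l$ with $r<l\le m$. The hook of $(i,j)$ is at least $l-i+1$, so the hook product over the column is at least $l!$. For $c\ge-n/2$,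
$$(\log w)'(c)=\frac2{n+c}-\frac t{n-2}\le\frac4n-\frac t{n-2}<0 .$$
All contents are at least $1-m>-n/2$, so $w(j-i)\le w(1-i)$. Thus column $j$ contributes at most what the same column contributes in first position:
$$(l!)^{-2}\prod_{i=1}^lM\,w(1-i)=\binom nl^2e^{-tl(n-l)/(2(n-2))}=:A_l .$$
Since $\varepsilon n/t<l\le n/2$, we have $\binom nl\le(en/l)^l\le(et/\varepsilon)^l$ and $\frac{l(n-l)}{2(n-2)}\ge\frac l4$. Hence $A_l\le e^{l(2\log(et/\varepsilon)-t/4)}\le e^{-tl/8}$, and
$$A:=\sum_{l=r+1}^mA_l\le\sum_{l\ge1}e^{-tl/8}\le2e^{-t/8}<\tfrac12 .$$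

**Step 4. Summation.** Drop the compatibility conditions between $\alpha$ and $\beta$: let each of the $p$ long columns have any length in $\{r+1,\dots,m\}$, and let $\beta$ be any partition. By (3.5),
$$f_t(e)\le S\le\sum_{p\ge0}A^p\sum_\beta\frac{(e^{3\varepsilon}M)^{|\beta|}}{H_\beta^2}=\frac{e^{e^{3\varepsilon}M}}{1-A}\le e^{e^{3\varepsilon}M+2A},$$
because $-\log(1-A)\le\frac A{1-A}\le2A$. Finally $2A\le4e^{-t/8}$. $\square$

**Corollary 6.2.** With $C_U=e^{121}$, $f_t(e)\le e^{C_UM}$ for all $n\ge3$ and $t\ge100$. Moreover $f_t(e)\le e^{21\max(M,1)}$ for $t\ge100$.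

**Proof.** Proposition 6.1 with $\varepsilon=1$ gives the second claim, since $e^3+4e^{-12.5}<21$. It implies the first claim when $M\ge1$. Suppose $M<1$, i.e. $t>2\log n/\lambda_1$. Now the spectral gap is usable, because we can start it when $M$ is about $1$. Put $t'=\max(100,2\log n/\lambda_1)$. Then $t'\le t$, $M(t')\le1$ and $f_{t'}(e)\le e^{21}$. As $\lambda_1t'\le100+2\log n$,
$$f_t(e)-1\le e^{-\lambda_1(t-t')}(f_{t'}(e)-1)\le e^{21}e^{100}n^2e^{-\lambda_1t}=e^{121}M,$$
and $1+e^{121}M\le e^{C_UM}$. $\square$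

## 7. Li–Yau monotonicity and the proof of Theorem 2.1

Times $t\le100$ remain. A single monotone quantity carries the bound at $t=100$ down to all smaller times, and carries the limit $t\to0$ up to all times.

**Lemma 7.1.** The function $t\mapsto t^{N/2}f_t(e)$ is nondecreasing. Consequently
$$f_t(e)^{1/N}\ge v_nt^{-1/2}\quad(t>0),\qquad f_t(e)\le(100/t)^{N/2}f_{100}(e)\quad(0<t\le100).\tag{7.1}$$

**Proof.** A bi-invariant metric has $\mathrm{Ric}\ge0$; here $\mathrm{Ric}=g/4$. The Li–Yau inequality (P. Li, S.-T. Yau, *Acta Math.* 156 (1986)) says that a positive solution of $u_t=\Delta u$ on a compact $N$-manifold with $\mathrm{Ric}\ge0$ satisfies $\frac{|\nabla u|^2}{u^2}-\frac{u_t}u\le\frac N{2t}$. Apply it to $u=f_{t+\delta}$, drop the gradient term, evaluate at $e$ and let $\delta\to0$. The result is $\partial_t\log f_t(e)\ge-\frac N{2t}$, which is the monotonicity. The short-time asymptotics of the heat kernel, for density with respect to normalized measure, are $f_t(e)\sim\mathrm{vol}_n(4\pi t)^{-N/2}$.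 So $t^{N/2}f_t(e)\ge\mathrm{vol}_n(4\pi)^{-N/2}=v_n^N$. Comparing $t$ with $100$ gives the second bound. $\square$

**Proof of Theorem 2.1.** Write $y=e^{-\lambda_1t}\in(0,1)$, so $2Ny\le M\le3Ny$.

**Step 1. Upper bound, $t\ge100$.** By Corollary 6.2 and convexity of the exponential on $[0,1]$, $f_t(e)^{1/N}\le e^{3C_Uy}\le1+(e^{3C_U}-1)y$. So any $c_3\ge e^{3C_U}-1$ suffices here.

**Step 2. Upper bound, $t\le100$.** By (7.1) and Step 1 at $t=100$, $f_t(e)^{1/N}\le10e^{3C_U}t^{-1/2}$. On the other hand, as $\lambda_1\le1$, $c_3y\,e^{-c_4t}t^{-1/2}\ge c_3e^{-100-100c_4}t^{-1/2}$. So $c_3=10\,e^{3C_U+100+100c_4}$ works in both ranges.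

**Step 3. Lower bound, small $t$.** Let $v=1/\sqrt3$, so $v_n\ge v$ by (3.2). If $t\le v^2/4$, then $\frac v{2\sqrt t}\ge1$, and (7.1) gives $f_t(e)^{1/N}\ge\frac v{\sqrt t}\ge1+\frac v{2\sqrt t}$. Since $t\le1$, $y(1+e^{-c_2t}/\sqrt t)\le1+\frac1{\sqrt t}\le\frac2{\sqrt t}$. So $c_1\le v/4$ suffices.

**Step 4. Lower bound, other $t$.** If $t\ge v^2/4$, then $1+e^{-c_2t}/\sqrt t\le1+\frac2v\le\frac3v$. Proposition 5.1 gives $f_t(e)^{1/N}\ge e^{M/(4N)}\ge e^{y/2}\ge1+\frac y2$. So $c_1\le v/6$ suffices.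

Hence $c_1=v/6=\frac1{6\sqrt3}$ works for all $t>0$. $\blacksquare$

## 8. The sharp constant for large $t$

We prove Theorem 2.2. Fix $\varepsilon\in(0,1)$ and put
$$\kappa=\min\{1,\,2\varepsilon,\,(\varepsilon e^{-21})^3\}.$$
"For $t$ large" will always mean: larger than a bound depending on $\varepsilon$ only. When $M\ge\kappa$ we compare whole sums with $e^M$. When $M<\kappa$ the sum should be $1+M$ plus a smaller remainder, and to control that remainder we need the second eigenvalue.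

**Lemma 8.1.** Every irreducible $\sigma$ other than the trivial and the standard representation has $\lambda_\sigma\ge1$.

**Proof.** We may replace $\mu_m$ by $|\mu_m|$ when $n$ is even. This creates no new exception, since then $m\ge2$ and a weight with $\mu_m\ne0$ has at least two rows. In the last expression of (3.3) all terms are nonnegative. If $l=\mu_1'\ge2$, then $n\ge4$ and $2\le l\le n/2\le n-2$. By concavity $l(n-l)\ge2(n-2)$, so the first term is at least $1$. If $\mu_1'=1$ and there are at least two columns, the first two terms give $\frac{(n-1)+(n+1)}{2(n-2)}\ge1$. $\square$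

Put $Q_t=f_t(e)-1-M\ge0$. By Lemma 8.1, $Q_t\le e^{-(t-t')}Q_{t'}$ for $t\ge t'$.

### 8.1. Upper bound

**Case $M\ge\kappa$.** Choose $\eta\in(0,1]$ with $e^{3\eta}\le1+\frac\varepsilon2$. Proposition 6.1 with parameter $\eta$ gives $\log f_t(e)\le(1+\frac\varepsilon2)M+4e^{-t/8}$ for $t\ge T_\eta$. Once $4e^{-t/8}\le\varepsilon\kappa/2\le\varepsilon M/2$, this is at most $(1+\varepsilon)M$.

**Case $M<\kappa$, $n\ge4$, $t\ge100$.** Since $M<1$, $t'=\max(100,2\log n/\lambda_1)\le t$, and $Q_{t'}\le f_{t'}(e)\le e^{21}$ by Corollary 6.2. For $n\ge4$, $\lambda_1\le\frac34$.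

If $t'=2\log n/\lambda_1$, then $M=e^{-\lambda_1(t-t')}$, so
$$Q_t\le e^{21}e^{-(t-t')}=e^{21}M^{1/\lambda_1}\le e^{21}M^{4/3}\le e^{21}M\kappa^{1/3}\le\varepsilon M .$$
If $t'=100$, then, as $n^2\ge1$,
$$Q_t/M\le e^{21}e^{100-t}e^{\lambda_1t}\le e^{121}e^{-t/4}\le\varepsilon$$
for $t$ large. In both cases $\log f_t(e)\le f_t(e)-1=M+Q_t\le(1+\varepsilon)M$.

**Case $M<\kappa$, $n=3$.** By (1.1), $M=9e^{-t}$ and $Q_t/M=\frac19\sum_{l\ge2}(2l+1)^2e^{-t(l(l+1)/2-1)}\to0$. Conclude as before. The upper bound is proved.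

### 8.2. Lower bound

**Case $M<\kappa$.** As $M\le2\varepsilon$, $\log f_t(e)\ge\log(1+M)\ge M-\frac{M^2}2\ge(1-\varepsilon)M$.

**Case $M\ge\kappa$.** The plan is to keep only diagrams in a small square, for which $d_\mu\approx n^k/H_\mu$ and $E(\mu)\approx k\lambda_1$ hold with controlled error, and then to show that they carry almost all of $\sum x^{|\mu|}/H_\mu^2=e^x$. We need a bound for $d_\mu$ from below.

**Lemma 8.2.** If $r<m$ and $\mu$ has at most $r$ rows, then
$$d_\mu\ge\prod_{b\in\mu}\frac{n-1-r+c(b)}{h(b)}\ge\frac{(n-2r)^{|\mu|}}{H_\mu}.$$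

Check: for $\mu=(2)$ and $r=1$ the middle term is $\frac{(n-2)(n-1)}2$, and $d_\mu=\frac{n(n+1)}2-1=\frac{(n+2)(n-1)}2$.

**Proof.** Put $x_i=\mu_i+\rho_i$, $\rho_i=\frac n2-i$. Weyl's formula reads
$$d_\mu=\prod_{i<j\le m}\frac{x_i^2-x_j^2}{\rho_i^2-\rho_j^2}\quad\Big(\text{times }\prod_i\frac{x_i}{\rho_i}\text{ if }n\text{ is odd}\Big).$$
The factors $x_i/\rho_i$ for $n$ odd are at least $1$. For $j>r$, $x_j=\rho_j$, so pairs $r<i<j$ contribute $1$.

*Pairs $i<j\le r$.* Here $\prod\frac{x_i-x_j}{\rho_i-\rho_j}=\prod\frac{\mu_i-\mu_j+j-i}{j-i}=s_\mu(1^r)=\prod_b\frac{r+c(b)}{h(b)}$. The remaining factors $\frac{x_i+x_j}{\rho_i+\rho_j}$ are at least $1$.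

*Pairs $i\le r<j$.* Fix $i$. We compare $\prod_{j>r}(x^2-\rho_j^2)$ at $x=x_i$ and at $x=\rho_i$, going up in unit steps.

If $n=2m+1$, the $\rho_j$ with $j>r$ are $\frac12,\dots,m-r-\frac12$. So the product is $P(x)=\prod_q(x+q)$ over half-odd integers $|q|\le m-r-\frac12$. It telescopes: $\frac{P(x+1)}{P(x)}=\frac{x+m-r+1/2}{x-m+r+1/2}$. At $x=\rho_i+a-1=m-\frac12-i+a$ this equals $\frac{2m-r+a-i}{r+a-i}$. Hence $\frac{P(x_i)}{P(\rho_i)}=\prod_{a=1}^{\mu_i}\frac{2m-r+a-i}{r+a-i}$.

If $n=2m$, the $\rho_j$ with $j>r$ are $0,1,\dots,m-r-1$. So the product is $x\,P(x)$ with $P(x)=\prod_q(x+q)$ over integers $|q|\le m-r-1$, and $\frac{P(x+1)}{P(x)}=\frac{x+m-r}{x-m+r+1}$. At $x=\rho_i+a-1=m-i+a-1$ this is $\frac{2m-1-r+a-i}{r+a-i}$. The extra factor is $x_i/\rho_i\ge1$, since $\rho_i=m-i>0$.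

In both cases, with $c=a-i$ the content of the box $(i,a)$, we obtain at least $\prod_a\frac{n-1-r+c}{r+c}$. The denominators are positive because $c\ge1-r$. They cancel the numerators of $s_\mu(1^r)$, which proves the first inequality. The second follows from $c\ge1-r$. $\square$

**Step 1. Restriction to a square.** This step bounds $f_t(e)$ below by a partial sum of (3.5). Choose $\eta\in(0,1)$ with $\theta:=(1-\eta)^2e^{-3\eta}\ge1-\frac\varepsilon2$. Let $t\ge100$ and $r=\lfloor\eta n/t\rfloor<m$. Keep in (2.1) only $\mu$ with at most $r$ rows and first row $\mu_1\le r$. Let $k=|\mu|$. All contents are at most $r$, so $E(\mu)\le k\lambda_1+\frac{rk}{n-2}$. By Lemma 8.2,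
$$d_\mu^2e^{-tE(\mu)}\ge H_\mu^{-2}(n-2r)^{2k}e^{-t\lambda_1k}e^{-trk/(n-2)}\ge H_\mu^{-2}x^k,\qquad x:=\theta M,$$
because $n-2r\ge n(1-2\eta/t)\ge n(1-\eta)$ and $\frac{tr}{n-2}\le\frac{\eta n}{n-2}\le3\eta$.

**Step 2. The discarded partitions.** This step shows that partitions outside the square contribute little to (3.5). Let $\mu_1=l$ and let $\beta$ be $\mu$ without its first row. The hooks of the boxes of $\beta$ are unchanged, and the hook of $(1,j)$ is at least $l-j+1$, so $H_\mu\ge l!\,H_\beta$. By (3.5), $\sum_{\mu:\,\mu_1=l}x^{|\mu|}H_\mu^{-2}\le\frac{x^l}{l!^2}e^x$. Transposing diagrams preserves $H_\mu$, so the same holds for the first column. With $q=r+1$,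
$$f_t(e)\ge\sum_{\mu:\ \mu_1\le r,\ \mu_1'\le r}\frac{x^{|\mu|}}{H_\mu^2}\ge e^x(1-P),\qquad P:=2\sum_{l\ge q}\frac{x^l}{l!^2}.$$

**Step 3. $P$ is small.** For $l\ge q>\eta n/t$ we use $l!\ge(l/e)^l$ and $x\le M\le n^2e^{-t/2}$:
$$\frac{x^l}{l!^2}\le\Big(\frac{e^2x}{l^2}\Big)^l\le\Big(\frac{e^2t^2e^{-t/2}}{\eta^2}\Big)^l\le e^{-tl/4}$$
for $t$ large. Since $q\ge1$, $P\le2\sum_{l\ge1}e^{-tl/4}\le4e^{-t/4}\le\frac12$, and $\log(1-P)\ge-2P\ge-8e^{-t/4}$. So
$$\log f_t(e)\ge\big(1-\tfrac\varepsilon2\big)M-8e^{-t/4}\ge(1-\varepsilon)M$$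
as soon as $8e^{-t/4}\le\varepsilon\kappa/2\le\varepsilon M/2$. $\blacksquare$

## 9. A determinant for small $t$

We prove Theorem 2.3 by carrying the computation (1.2) from $\mathrm{SO}(3)$ to all $n$. The sum over $l+\frac12$ becomes a sum over a lattice in dimension $m$ with a large polynomial factor. Organizing it as an $m\times m$ determinant of one-dimensional sums lets us apply Poisson summation entry by entry.

**Step 1. Symmetrization.** This step replaces dominant weights by all lattice points. Let $x=\mu+\rho$ and $s=\frac t{2(n-2)}$, so $tE(\mu)=s(|x|^2-|\rho|^2)$ with Euclidean norms. For both parities $|\rho|^2=\sum_{i\le m}(\frac n2-i)^2=\frac{n(n-1)(n-2)}{24}$: for $n=2m+1$ it is $\frac{m(2m-1)(2m+1)}{12}$, and for $n=2m$ it is $\frac{(m-1)m(2m-1)}6$. Hence $s|\rho|^2=tN/24$. Set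
$$\delta=\tfrac12,\ D=\{1,3,\dots,2m-1\}\ (n\text{ odd});\qquad\delta=0,\ D=\{0,2,\dots,2m-2\}\ (n\text{ even}).$$
In both cases $|D|=m$ and $\max D=n-2$. Also $\sum_{k\in D}(k+\frac12)=\frac N2$: it is $m^2+\frac m2$ with $N=m(2m+1)$, respectively $m(m-1)+\frac m2$ with $N=m(2m-1)$.

By Weyl's formula and the Vandermonde determinant in the $x_i^2$, the dimension is, up to a factor depending only on $n$ (including its sign), $\det(x_i^k)_{i\le m,\,k\in D}$. Its square is invariant under permutations and all sign changes, and it vanishes when $|x_i|=|x_j|$ for some $i\ne j$ (or $x_i=0$, $n$ odd). On the remaining points of $(\mathbb Z+\delta)^m$ the Weyl group acts freely. For $n$ odd it consists of all signed permutations, while the $|x_i|$ are distinct and nonzero. For $n$ even only an even number of sign changes is allowed. There an element fixing $x$ has trivial permutation part, and it could change the sign of a single zero entry only, which is not allowed. Each orbit contains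 exactly one point $x$ coming from a dominant weight. So, with $K_0$ depending only on $n$,
$$f_t(e)=e^{tN/24}K_0\sum_{x\in(\mathbb Z+\delta)^m}\det(x_i^k)^2e^{-s|x|^2}.$$

**Step 2. Andréief's identity.** This step collapses the $m$-fold sum. With $w(x)=e^{-sx^2}$ and $D=\{k_1,\dots,k_m\}$, expand one determinant over permutations. By antisymmetry of the other all $m!$ terms have the same sum, so
$$\sum_x\det(x_i^k)^2\prod_iw(x_i)=m!\sum_x\det\big(x_i^{k}\big)\prod_ix_i^{k_i}w(x_i)=m!\det\Big(\sum_{x\in\mathbb Z+\delta}x^{k+l}w(x)\Big)_{k,l\in D},$$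
the last equality by multilinearity in the rows. Thus $f_t(e)=e^{tN/24}K\det\big(\sum_xx^{k+l}e^{-sx^2}\big)_{k,l\in D}$ with $K$ depending only on $n$.

**Step 3. Orthonormal polynomials.** This step extracts the power $t^{-N/2}$. Let $p_k$ be the orthonormal polynomials for $e^{-sx^2}dx$ on $\mathbb R$. They have the parity of $k$, and by scaling their leading coefficients satisfy $\gamma_k^{-2}=\mathrm{const}_k\,s^{-k-1/2}$. Since $D$ contains all nonnegative integers of its parity up to $n-2$, passing from $x^k$ to $p_k$, $k\in D$, is a triangular change of basis. Hence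
$$f_t(e)=K'e^{tN/24}t^{-N/2}\det(I+E),\qquad(I+E)_{kl}=\sum_{x\in\mathbb Z+\delta}p_k(x)p_l(x)e^{-sx^2},\tag{9.1}$$
with $K'$ depending only on $n$, because $\prod_{k\in D}\gamma_k^{-2}=\mathrm{const}\cdot s^{-N/2}$.

**Step 4. Poisson summation.** This step makes $E$ small. With $x=u/\sqrt s$, $p_kp_le^{-sx^2}dx$ becomes $h_k(u)h_l(u)\,du$, where the $h_k$ are the normalized Hermite functions. The zero frequency gives $\delta_{kl}$, that is, $I$, so
$$E_{kl}=\sum_{j\ne0}e^{2\pi ij\delta}\int h_kh_l\,e^{-i\xi_ju}\,du,\qquad\xi_j=\frac{2\pi j}{\sqrt s}.$$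

**Step 5. Fourier transform of $h_kh_l$.** From $\sum_kh_k(u)\frac{z^k}{\sqrt{k!}}=\pi^{-1/4}e^{-u^2/2+\sqrt2zu-z^2/2}$ and a Gaussian integral,
$$\sum_{k,l}\frac{z^kw^l}{\sqrt{k!\,l!}}\int h_kh_le^{i\xi u}du=\exp\Big(zw+\frac{i\xi}{\sqrt2}(z+w)-\frac{\xi^2}4\Big).$$
Sum and integral may be exchanged because $\int|h_kh_l|\le1$ and $\sum_k|z|^k/\sqrt{k!}<\infty$. Comparing coefficients of $z^kw^l$, with $y=\xi^2/2$,
$$\Big|\int h_kh_le^{i\xi u}du\Big|\le e^{-y/2}\sum_p\frac{\sqrt{k!\,l!}\;y^{(k-p)/2}y^{(l-p)/2}}{p!\,(k-p)!\,(l-p)!}=e^{-y/2}\sum_p\sqrt{\tbinom kp\tfrac{y^{k-p}}{(k-p)!}}\sqrt{\tbinom lp\tfrac{y^{l-p}}{(l-p)!}} .$$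
By Cauchy–Schwarz and $\sum_i\binom ki\frac{y^i}{i!}\le\sum_i\frac{(ky)^i}{i!^2}\le\big(\sum_i\frac{(ky)^{i/2}}{i!}\big)^2=e^{2\sqrt{ky}}$,
$$\Big|\int h_kh_le^{i\xi u}du\Big|\le e^{-y/2+\sqrt{ky}+\sqrt{ly}} .$$
For $n=3$, $k=l=1$, the coefficient itself is $(1-y)e^{-y/2}$. With $y_j=4\pi^2j^2/t$ this is the summand in (1.2).

**Step 6. Size of $E$.** Here $k,l\le n-2$ and $y_j=\frac{\xi_j^2}2=\frac{2\pi^2j^2}s=\frac{4\pi^2j^2(n-2)}t$. The exponent is at most
$$-\frac{y_j}2+2\sqrt{(n-2)y_j}=(n-2)\Big[-\frac{2\pi^2j^2}t+\frac{4\pi|j|}{\sqrt t}\Big]\le-(n-2)\frac{\pi^2j^2}t,$$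
the last inequality because $\sqrt t\le\pi/4\le\pi|j|/4$. Put $q=e^{-(n-2)\pi^2/t}\le e^{-16(n-2)}$. Then $|E_{kl}|\le2\sum_{j\ge1}q^{j^2}\le\frac{2q}{1-q}\le3q$, so $\|E\|\le3mq$. As $m\le n-2\le e^{n-2}$, $3mq\le3e^{-15(n-2)}\le\frac14$. The matrix $E$ is real symmetric, by (9.1). Its eigenvalues $\nu$ satisfy $|\nu|\le\frac14$ and $|\log(1+\nu)|\le\frac{|\nu|}{1-|\nu|}\le\frac43|\nu|$. Therefore
$$|\log\det(I+E)|\le\tfrac43m\|E\|\le4m^2q\le n^2q .$$

**Step 7. The constant.** As $t\to0$, $q\to0$ and $\det(I+E)\to1$. Comparing (9.1) with $f_t(e)\sim\mathrm{vol}_n(4\pi t)^{-N/2}$ forces $K'=\mathrm{vol}_n(4\pi)^{-N/2}$. So $\log f_t(e)-\log\big(\mathrm{vol}_n(4\pi t)^{-N/2}e^{tN/24}\big)=\log\det(I+E)$, and Step 6 is the claim. $\blacksquare$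

## 10. The two limits, and what they impose on $c_1$ and $c_3$

We prove Corollary 2.4.

**Step 1. Part (i).** By Theorem 2.2 and (2.3), for $t\ge T(\varepsilon)$ we have $f_t(e)^{1/N}=e^z$ with $z=(1+\epsilon_n(t))\frac{2n}{n-1}e^{-\lambda_1t}$ and $|\epsilon_n(t)|\le\varepsilon$. Since $0<z\le6e^{-t/2}$, $\frac{e^z-1}z\to1$ uniformly in $n$. Thus $\frac{n-1}{2n}e^{\lambda_1t}(f_t(e)^{1/N}-1)=(1+\epsilon_n(t))\frac{e^z-1}z\to1$ uniformly in $n$.

**Step 2. Limit of $v_n$.** This step shows that $(v_n)$ is bounded. The value $v_3=(8\pi)^{1/6}$ was found after (3.1). By Stirling, $\log\Gamma(\frac{k+1}2)=\frac k2\log\frac k2-\frac k2+O(1)$. Comparing sums with integrals, where $\int_0^n\frac x2\log\frac x2\,dx=\frac{n^2}4\log\frac n2-\frac{n^2}8$,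
$$\log\prod_{k<n}|S^k|=\frac{n^2}4\log\pi-\Big(\frac{n^2}4\log\frac n2-\frac{n^2}8\Big)+\frac{n^2}4+O(n\log n).$$
Also $\frac N2\log(2(n-2))=\frac{n^2}4\log(2n)+O(n\log n)$. Adding, by (3.1), $\log\mathrm{vol}_n=\frac{n^2}4\big(\log4\pi+\frac32\big)+O(n\log n)$. Since $N=\frac{n^2}2(1-\frac1n)$, $\log v_n=\frac1N\log\mathrm{vol}_n-\frac12\log4\pi\to\frac34$.

**Step 3. Part (ii).** The error in Theorem 2.3, divided by $N$, is at most $3e^{-(n-2)\pi^2/t}\le3e^{-\pi^2/t}$. So $\sqrt t\,f_t(e)^{1/N}=v_n\exp\big(\frac t{24}+O(e^{-\pi^2/t})\big)$ uniformly in $n$. As $(v_n)$ is bounded, $\sqrt t\,f_t(e)^{1/N}-v_n\to0$ uniformly in $n$, and the subtracted $\sqrt t$ also tends to $0$.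

**Step 4. Part (iii).** That $c_2,c_4$ are arbitrary is Theorem 2.1. Suppose (2.2) holds. Take $N$-th roots, subtract $1$, and fix $n$. Multiply by $e^{\lambda_1t}$ and let $t\to\infty$: the outer terms tend to $c_1$ and $c_3$, and the middle one to $\frac{2n}{n-1}$ by (i). So $c_1\le\frac{2n}{n-1}\le c_3$ for every $n\ge3$. The infimum over $n$ is $2$, and the maximum is $3$, at $n=3$. Multiply instead by $\sqrt t$ and let $t\to0$: the outer terms tend to $c_1$ and $c_3$, and the middle one to $v_n$ by (ii). So $c_1\le v_n\le c_3$ for every $n$. $\blacksquare$
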